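# Valdivia dual balls of all subspaces force a Corson dual ball

Scalars are real. A subspace is a closed linear subspace. For a Banach space $Z$, the closed unit ball $B_{Z^*}$ of the dual always carries the weak$^*$ topology, in which it is compact Hausdorff. If $S\subset Z$ is a subspace, restriction $B_{Z^*}\to B_{S^*}$ is continuous, and it is onto by Hahn–Banach. We write $\psi|_S=\varphi$ or "$\psi$ extends $\varphi$". Extensions are always taken inside the dual unit ball.

## 1. The interval of values of an extended functional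

Let $S\subset Z$ be a subspace, $\varphi\in B_{S^*}$ and $t\in Z$. Which values can $\psi(t)$ take, when $\psi$ runs through the extensions of $\varphi$ in $B_{Z^*}$? For every $s\in S$ we have $\psi(t)=\varphi(s)+\psi(t-s)\le\varphi(s)+\|t-s\|$, and similarly from below. So put
$$R_\varphi(t)=\inf_{s\in S}\big(\varphi(s)+\|t-s\|\big),\qquad L_\varphi(t)=\sup_{s\in S}\big(\varphi(s)-\|s-t\|\big). \tag{1}$$
These bounds are sharp:
$$\{\psi(t):\psi\in B_{Z^*},\ \psi|_S=\varphi\}=[L_\varphi(t),R_\varphi(t)]. \tag{2}$$
We have just seen "$\subset$". For "$\supset$", first $L_\varphi(t)\le R_\varphi(t)$, because $\varphi(s)-\varphi(s')\le\|s-s'\|\le\|s-t\|+\|t-s'\|$. If $t\in S$, taking $s=t$ in (1) gives $R_\varphi(t)\le\varphi(t)\le L_\varphi(t)$, so the interval is the point $\varphi(t)$. If $t\notin S$ and $c\in[L_\varphi(t),R_\varphi(t)]$, define $\psi(s+\lambda t)=\varphi(s)+\lambda c$ on $S+\mathbb Rt$. For $\lambda>0$ and $s'=-s/\lambda$, the inequality $c\le\varphi(s')+\|t-s'\|$ multiplied by $\lambda$ reads $\varphi(s)+\lambda c\le\|s+\lambda t\|$.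 For $\lambda<0$ and the same $s'$, the inequality $c\ge\varphi(s')-\|s'-t\|$ multiplied by $\lambda$ gives $\varphi(s)+\lambda c\le\|s+\lambda t\|$ again. Hence $\psi$ has norm $\le1$ and extends to $Z$ by Hahn–Banach.

The object on which everything below turns is the width
$$w_\varphi(t)=R_\varphi(t)-L_\varphi(t)\ge0 .$$
Four facts are read off from (1).

* (W1) $\varphi\mapsto w_\varphi(t)$ is upper semicontinuous on $B_{S^*}$, because $R$ is an infimum and $L$ a supremum of continuous functions of $\varphi$. So $\{\varphi:w_\varphi(t)<\varepsilon\}$ is open.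
* (W2) $|w_\varphi(t)-w_\varphi(t')|\le2\|t-t'\|$.
* (W3) $w_\varphi(\lambda t)=\lambda w_\varphi(t)$ for $\lambda>0$ (substitute $\lambda s$ for $s$).
* (W4) If $\varphi'$ extends $\varphi$ to a larger subspace, then $[L_{\varphi'}(t),R_{\varphi'}(t)]\subset[L_\varphi(t),R_\varphi(t)]$.

Two computations show the extremes.

*Hilbert space.* Let $Z=\ell_2(\omega_1)$, let $P$ be the orthogonal projection onto $S$, and let $\varphi=\langle\cdot,a\rangle$ with $a\in S$, $\|a\|\le1$. The extensions are $\langle\cdot,a+b\rangle$ with $b\perp S$ and $\|b\|^2\le1-\|a\|^2$. Hence $w_\varphi(t)=2\sqrt{1-\|a\|^2}\,\|t-Pt\|$. The width is $0$ whenever $\|\varphi\|=1$. If $S$ is infinite-dimensional, such $\varphi$ are weak$^*$ dense in $B_{S^*}$: given $\|\varphi\|<1$ and $s_1,\dots,s_m\in S$, pick a nonzero $v\in S$ orthogonal to all $s_i$. For a suitable $\lambda$ the functional $\varphi+\lambda\langle\cdot,v\rangle$ has norm $1$, and it agrees with $\varphi$ on all $s_i$. So extension is *generically* unique.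

*The space $\ell_1$.* Let $Z=\ell_1(\omega_1)$, let $S=\ell_1([0,\alpha))$ with $\alpha<\omega_1$, and $t=e_\alpha$. Then $\varphi(s)+\|e_\alpha-s\|=\varphi(s)+1+\|s\|\ge1$, with equality at $s=0$. So $R_\varphi(e_\alpha)=1$, likewise $L_\varphi(e_\alpha)=-1$, and $w_\varphi(e_\alpha)=2$ for *every* $\varphi$.

Here is what the width is for. We shall prove a theorem that passes from a mild property of the dual balls of all subspaces of $X$ to a strong property of $B_{X^*}$. The proof follows the widths along an increasing chain of separable subspaces. Either they vanish generically, and uniqueness of extensions leads to a contradiction. Or they do not, and then the dual ball contains, over one fixed functional on a separable subspace, an approximate copy of $[-1,1]^{\omega_1}$, as in the $\ell_1$ example. In that cube we can write down a bad subspace.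

## 2. Corson and Valdivia compacta, and the theorem

For a set $\Gamma$ let $\Sigma(\Gamma)=\{x\in\mathbb R^\Gamma:\operatorname{supp}x\text{ is countable}\}$, where $\operatorname{supp}x=\{\gamma:x(\gamma)\ne0\}$ and $\mathbb R^\Gamma$ has the product topology.

**Definition.** A compact Hausdorff space $K$ is *Corson* if it is homeomorphic to a subset of some $\Sigma(\Gamma)$. It is *Valdivia* if for some $\Gamma$ there is a homeomorphic embedding $h:K\to\mathbb R^\Gamma$ such that $h(K)\cap\Sigma(\Gamma)$ is dense in $h(K)$.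

Every Corson compact is Valdivia, and a compact subset of a Corson compact is Corson. Metrizable compacta embed in $\mathbb R^{\mathbb N}=\Sigma(\mathbb N)$, so they are Corson. The cube $[-1,1]^\Gamma$ is Valdivia: the finitely supported points are dense. The ordinal interval $[0,\omega_1]$ is Valdivia: $\alpha\mapsto1_{[0,\alpha)}\in\mathbb R^{\omega_1}$ is an embedding, and the points with $\alpha<\omega_1$ are dense and have countable support. Neither $[0,\omega_1]$ nor $[-1,1]^{\omega_1}$, which contains that copy of it, is Corson, by the following lemma.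

**Lemma 2.** A Corson compact contains no homeomorphic copy of $[0,\omega_1]$.

*Proof.* A continuous $g:[0,\omega_1]\to\mathbb R$ equals $g(\omega_1)$ from some countable ordinal on: choose $\beta_n<\omega_1$ with $|g(\alpha)-g(\omega_1)|<1/n$ for $\alpha>\beta_n$ and take the supremum of the $\beta_n$. Now let $\alpha\mapsto x_\alpha\in\Sigma(\Gamma)$ be a homeomorphism of $[0,\omega_1]$ onto its image. Start with any $\alpha_0<\omega_1$. Given $\alpha_0<\dots<\alpha_n$, the set $\operatorname{supp}x_{\omega_1}\cup\bigcup_{i\le n}\operatorname{supp}x_{\alpha_i}$ is countable. So there is $\alpha_{n+1}\in(\alpha_n,\omega_1)$ such that $x_\alpha(\gamma)=x_{\omega_1}(\gamma)$ for all $\alpha\ge\alpha_{n+1}$ and all $\gamma$ in this set. Let $\alpha=\sup\alpha_n<\omega_1$. If $\gamma\in\operatorname{supp}x_{\omega_1}\cup\bigcup_i\operatorname{supp}x_{\alpha_i}$, then $x_\alpha(\gamma)=x_{\omega_1}(\gamma)$. For all other $\gamma$, $x_\alpha(\gamma)=\lim x_{\alpha_n}(\gamma)=0=x_{\omega_1}(\gamma)$. So $x_\alpha=x_{\omega_1}$, which contradicts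 injectivity. $\square$

The question comes from "Valdivia Compacta and Subspaces of $C(K)$ Spaces" (https://dialnet.unirioja.es/descarga/articulo/118615.pdf): *if $B_{Y^*}$ is Valdivia for every subspace $Y\subset X$, must $B_{X^*}$ be Corson?* The answer is yes, in the following form.

**Theorem 1.** Let $X$ be a real Banach space such that $B_{X^*}$ is Valdivia and $B_{Y^*}$ is Valdivia for every subspace $Y\subset X$ of density $\aleph_1$. Then $B_{X^*}$ is Corson. In particular, the answer to the question is yes.

For a complex space $X$, the map $\varphi\mapsto\operatorname{Re}\varphi$ identifies $B_{X^*}$ with the dual ball of the underlying real space. So the theorem applies to complex $X$ when the hypothesis is assumed for all closed real-linear subspaces. The version with complex-linear subspaces only is not claimed.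

Now some cases by hand. If $X$ is separable, $B_{X^*}$ is metrizable, so there is nothing to prove. If $X=\ell_2(\Gamma)$, coordinates embed $B_{X^*}$ in $\Sigma(\Gamma)$, because square-summable families have countable support. So the ball is Corson. If $X=\ell_1(\omega_1)$, then $B_{X^*}=[-1,1]^{\omega_1}$ is Valdivia and not Corson. The theorem therefore predicts a subspace of $\ell_1(\omega_1)$ whose dual ball is *not* Valdivia, and no proof can avoid producing one. In Section 6 we shall see that the first candidates fail.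

Besides Hahn–Banach we use the Stone–Weierstrass theorem, the Baire category theorem, and three facts of general topology.

* (T1) If $V\subset Z$ has dense linear span, the topology of $B_{Z^*}$ is that of pointwise convergence on $V$. (The evaluations at $V$ separate points, and $B_{Z^*}$ is compact.) In particular $B_{Z^*}$ is metrizable if $Z$ is separable.
* (T2) A continuous surjection between compact Hausdorff spaces is a quotient map.
* (T3) Let $H\subset\mathbb R^\Gamma$ be compact, $M\subset\Gamma$, and let $D\subset H$ consist of points supported in $M$, with the projection of $D$ to $\mathbb R^M$ dense in the projection of $H$. Then $x1_M\in H$ for all $x\in H$. Indeed, given finitely many coordinates, some $d\in D$ is close to $x$ at those in $M$, while $d$ and $x1_M$ both vanish at the others. So $x1_M\in\overline D\subset H$.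

If $H\cap\Sigma(\Gamma)$ is dense in $H$ and $M\subset\Gamma$ is countable, there is always a *countable* $D\subset H\cap\Sigma(\Gamma)$ whose projection to $\mathbb R^M$ is dense in that of $H$. The projection of $H\cap\Sigma(\Gamma)$ is dense in the projection of $H$, which is separable and metrizable.

## 3. Chains of separable subspaces and continuous sections

**Clubs.** A *club* is a closed unbounded subset of $\omega_1$; a set is *stationary* if it meets every club. Countable intersections of clubs are clubs. Hence, if a stationary set is a countable union of sets, one of them is stationary, and a stationary set intersected with a club is stationary. For $F:\omega_1\to\omega_1$, the limit ordinals $\alpha$ with $F(\alpha')<\alpha$ for all $\alpha'<\alpha$ form a club: closedness is clear, and unboundedness follows by iterating $\alpha_{n+1}>\max(\alpha_n,\sup_{\alpha'\le\alpha_n}F(\alpha'))$. Fodor's lemma says that a function $F$ with $F(\alpha)<\alpha$ on a stationary set is constant on a stationary subset. We use it in this form: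

* (F) Let $Q_\beta$ $(\beta<\omega_1)$ be countable sets increasing in $\beta$, let $E$ be a stationary set of limit ordinals, and $q_\alpha\in\bigcup_{\beta<\alpha}Q_\beta$ for $\alpha\in E$. Then $q_\alpha$ is constant on a stationary subset of $E$. (Press down some $\beta(\alpha)<\alpha$ with $q_\alpha\in Q_{\beta(\alpha)}$; then only countably many values of $q_\alpha$ remain.)

**Definition.** Let $Z$ have density $\le\aleph_1$. A *chain* for $Z$ is an increasing family $(Z_\alpha)_{\alpha<\omega_1}$ of closed separable subspaces with $\bigcup_\alpha Z_\alpha=Z$ and $Z_\lambda=\overline{\bigcup_{\alpha<\lambda}Z_\alpha}$ for limit $\lambda$.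

For example, $\ell_1([0,\alpha))$, $\alpha<\omega_1$, is a chain for $\ell_1(\omega_1)$. Chains always exist: take closed spans of initial segments of a dense set enumerated in type $\omega_1$. The union of an increasing $\omega_1$-sequence of closed sets contains the limits of its convergent sequences, so it is closed. Every separable subset of $Z$ lies in some $Z_\alpha$. With a chain we fix countable dense sets $D_\beta\subset Z_\beta$ increasing in $\beta$ (replace $D_\beta$ by $\bigcup_{\beta'\le\beta}D_{\beta'}$). We write $D_{<\alpha}=\bigcup_{\beta<\alpha}D_\beta$, which is dense in $Z_\alpha$ for limit $\alpha$.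

The next lemma turns the embedding in the definition of Valdivia into maps of the dual ball that respect the chain.

**Lemma 3.** Let $B_{Z^*}$ be Valdivia and $(Z_\alpha)$ a chain for $Z$. There are a club $C$ and continuous maps $r_\alpha:B_{Z^*}\to B_{Z^*}$ $(\alpha\in C)$ such that

1. $r_\alpha(\varphi)|_{Z_\alpha}=\varphi|_{Z_\alpha}$, and $r_\alpha(\varphi)$ depends only on $\varphi|_{Z_\alpha}$;
2. $r_\alpha r_\beta=r_\beta r_\alpha=r_\alpha$ for $\alpha\le\beta$ in $C$;
3. if $\alpha_n\nearrow\alpha$ with $\alpha_n,\alpha\in C$, then $r_{\alpha_n}(\varphi)\to r_\alpha(\varphi)$ for all $\varphi$;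
4. if $C'\subset C$ is a club and $\bigcup_{\alpha\in C'}r_\alpha(B_{Z^*})=B_{Z^*}$, then $B_{Z^*}$ is Corson.

Consequently $s_\alpha(\varphi|_{Z_\alpha}):=r_\alpha(\varphi)$ defines a continuous map $s_\alpha:B_{Z_\alpha^*}\to B_{Z^*}$ with $s_\alpha(b)|_{Z_\alpha}=b$.

We call $s_\alpha$ a *section*. In $\ell_1(\omega_1)$ one may take $r_\alpha(x)=x1_{[0,\alpha)}$ on $[-1,1]^{\omega_1}$.

*Proof.* If $Z$ is separable, $Z_\alpha=Z$ for all large $\alpha$; take $r_\alpha=\mathrm{id}$ for these. Here $B_{Z^*}$ is metrizable, hence Corson. Now let $Z$ be non-separable, $K=B_{Z^*}$, and let $h:K\to\mathbb R^\Gamma$ be an embedding with $h(K)\cap\Sigma(\Gamma)$ dense in $h(K)$. Delete the coordinates that vanish identically on $h(K)$; this changes none of these properties.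

**Step 1: $|\Gamma|\le\aleph_1$.** This lets us compare $\Gamma$ with the chain. Evaluations at a dense set of size $\aleph_1$ embed $K$ in $\mathbb R^{\aleph_1}$, so $K$ has a base $\mathcal U$ of nonempty sets with $|\mathcal U|\le\aleph_1$. For $U\in\mathcal U$ pick $a_U\in U$ with $h(a_U)\in\Sigma(\Gamma)$. For each $\gamma$ the nonempty open set $\{h_\gamma\ne0\}$ contains some $U\in\mathcal U$, so $\gamma\in\operatorname{supp}h(a_U)$. Thus $\Gamma$ is a union of $\aleph_1$ countable sets. Enumerate $\Gamma=\{\gamma_\xi:\xi<\omega_1\}$, repetitions allowed, and put $\Gamma_\alpha=\{\gamma_\xi:\xi<\alpha\}$.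

**Step 2: matching.** The aim is that, for a club of $\alpha$,
$$\varphi|_{Z_\alpha}=\psi|_{Z_\alpha}\iff h_\gamma(\varphi)=h_\gamma(\psi)\ \text{ for all }\gamma\in\Gamma_\alpha. \tag{3}$$
By Stone–Weierstrass, the algebra generated by constants and evaluations at points of $Z$ is dense in $C(K)$. So $h_\gamma$ is a uniform limit of polynomials in countably many evaluations, and is determined by $\varphi|_{Z_{\alpha'}}$ for some $\alpha'$. As $\Gamma_\alpha$ is countable, there is $a(\alpha)<\omega_1$ such that $\varphi|_{Z_{a(\alpha)}}$ determines all $h_\gamma(\varphi)$, $\gamma\in\Gamma_\alpha$. In the same way, the algebra generated by constants and the $h_\gamma$ is dense in $C(K)$, so each evaluation is determined by countably many $h_\gamma$. As $Z_\alpha$ is separable, there is $b(\alpha)<\omega_1$ such that $(h_\gamma(\varphi))_{\gamma\in\Gamma_{b(\alpha)}}$ determines $\varphi|_{Z_\alpha}$. Consider the club of limit $\alpha$ with $a(\alpha'),b(\alpha')<\alpha$ for all $\alpha'<\alpha$. If $\varphi=\psi$ on $Z_\alpha$, then $h_\gamma(\varphi)=h_\gamma(\psi)$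 on each $\Gamma_{\alpha'}$, $\alpha'<\alpha$, and these sets exhaust $\Gamma_\alpha$. Conversely, if the $h_\gamma$ agree on $\Gamma_\alpha\supset\Gamma_{b(\alpha')}$, then $\varphi=\psi$ on each $Z_{\alpha'}$, $\alpha'<\alpha$, and the union of these is dense in $Z_\alpha$.

**Step 3: truncation stays in $h(K)$.** For each $\alpha$ choose a countable $D'_\alpha\subset h(K)\cap\Sigma(\Gamma)$ whose projection to $\mathbb R^{\Gamma_\alpha}$ is dense in that of $h(K)$, and $\kappa(\alpha)<\omega_1$ such that all supports of elements of $D'_\alpha$ lie in $\Gamma_{\kappa(\alpha)}$. Let $\alpha$ be a limit closed under $\kappa$ and $D=\bigcup_{\alpha'<\alpha}D'_{\alpha'}$. Elements of $D$ are supported in $\Gamma_\alpha$. The projection of $D$ to $\mathbb R^{\Gamma_\alpha}$ is dense in that of $h(K)$, since a basic open set involves finitely many coordinates, all in some $\Gamma_{\alpha'}$ with $\alpha'<\alpha$. By (T3), $x1_{\Gamma_\alpha}\in h(K)$ for all $x\in h(K)$.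

**Step 4: the maps.** Let $C$ be the intersection of the clubs of Steps 2 and 3, and $r_\alpha=h^{-1}(h(\cdot)1_{\Gamma_\alpha})$. Then $h(r_\alpha(\varphi))$ agrees with $h(\varphi)$ on $\Gamma_\alpha$ and is determined by $h(\varphi)|_{\Gamma_\alpha}$, so (1) follows from (3). Item (2) follows from $\Gamma_\alpha\subset\Gamma_\beta$, and (3) of the lemma from $\Gamma_\alpha=\bigcup_n\Gamma_{\alpha_n}$. In item (4), each $\varphi$ is of the form $r_\alpha(\psi)$, so $\operatorname{supp}h(\varphi)\subset\Gamma_\alpha$ is countable and $h(K)\subset\Sigma(\Gamma)$. Finally, $s_\alpha$ is well defined on all of $B_{Z_\alpha^*}$ by (1) and Hahn–Banach, and continuous by (T2), since $s_\alpha$ composed with restriction is $r_\alpha$. $\square$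

## 4. Passing to density $\aleph_1$

**Lemma 4.** If $B_{X^*}$ is Valdivia and not Corson, there is a subspace $X'\subset X$ of density $\aleph_1$ with $B_{X'^*}$ not Corson.

*Proof.* The plan is to find a copy of $[0,\omega_1]$ in $B_{X^*}$ and to keep just enough vectors to see it. Let $h:B_{X^*}\to\mathbb R^\Gamma$ be as in the definition of Valdivia and $H=h(B_{X^*})$. Since $B_{X^*}$ is not Corson, there is $f$ with $\operatorname{supp}h(f)$ uncountable. Call $M\subset\Gamma$ *good* if $x1_M\in H$ for all $x\in H$.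

**Step 1: each countable $M_0\subset\Gamma$ lies in a countable good set.** This lets us truncate at will. Choose a countable $D_0\subset H\cap\Sigma(\Gamma)$ with projection to $\mathbb R^{M_0}$ dense in that of $H$. Let $M_1$ be the union of $M_0$ and the supports of elements of $D_0$, and iterate to get $M_n,D_n$. Put $M=\bigcup M_n$, $D=\bigcup D_n$. Elements of $D$ are supported in $M$, and the projection of $D$ to $\mathbb R^M$ is dense in that of $H$, since finitely many coordinates of $M$ lie in some $M_n$. By (T3), $M$ is good. Also, unions of increasing transfinite sequences of good sets are good, because $H$ is closed.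

**Step 2: the copy of $[0,\omega_1]$.** Choose recursively countable good sets $M_\alpha$ $(\alpha<\omega_1)$, increasing, with unions at limits, such that $M_{\alpha+1}\setminus M_\alpha$ meets $\operatorname{supp}h(f)$. Put $M_{\omega_1}=\bigcup_\alpha M_\alpha$ and $f_\alpha=h^{-1}(h(f)1_{M_\alpha})$ for $\alpha\le\omega_1$. The map $\alpha\mapsto f_\alpha$ is injective. It is continuous on $[0,\omega_1]$: for $\gamma\in M_{\omega_1}$ the first $\alpha$ with $\gamma\in M_\alpha$ is $0$ or a successor, so $\alpha\mapsto h(f)(\gamma)1_{M_\alpha}(\gamma)$ is a constant times the indicator of a clopen set. For other $\gamma$ it is $0$. By compactness it is an embedding.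

**Step 3: enough vectors.** For $\alpha<\beta\le\omega_1$ choose a vector of $X$ separating $f_\alpha$ and $f_\beta$, and let $X'$ be the closed span of these vectors. Its density is at most $\aleph_1$, and $\alpha\mapsto f_\alpha|_{X'}$ embeds $[0,\omega_1]$ in $B_{X'^*}$. By Lemma 2, $B_{X'^*}$ is not Corson. In particular it is not metrizable, so $X'$ is not separable, and its density is exactly $\aleph_1$. $\square$

## 5. Generic uniqueness of extensions, and hyperplanes that kill one functional

Let $X$ have density $\aleph_1$, with $B_{X^*}$ Valdivia and not Corson. With the maps of Lemma 3, some $f$ is not reached by any $r_\alpha$. A natural thought is to pass to the hyperplane $\ker(f-r_\gamma(f))$: there $f$ and $r_\gamma(f)$ become equal, so a section over the hyperplane has to treat the unreachable $f$ and the reachable $r_\gamma(f)$ alike. To make this bite, one must know what the sections do, and uniqueness of extensions tells us. The right amount of uniqueness is the following.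

**Definition.** A chain $(Z_\alpha)$ for $Z$ has property *(R)* if for all $\alpha$ in some club: for all $t\in Z$ and $\varepsilon>0$, the open set $\{\varphi\in B_{Z_\alpha^*}:w_\varphi(t)<\varepsilon\}$ is dense in $B_{Z_\alpha^*}$.

By Section 1, the chain $\ell_2([0,\alpha))$ of $\ell_2(\omega_1)$ has (R) (use $\alpha\ge\omega$), and the chain $\ell_1([0,\alpha))$ of $\ell_1(\omega_1)$ fails it at every $\alpha$. If $\alpha$ is in the club and $\beta>\alpha$, apply Baire to the sets with $\varepsilon=1/n$ and $t$ in a countable dense subset of $Z_\beta$, and use (W2). The set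
$$G_{\alpha,\beta}=\{\varphi\in B_{Z_\alpha^*}:w_\varphi(t)=0\ \text{ for all }t\in Z_\beta\} \tag{4}$$
is dense in $B_{Z_\alpha^*}$. By (2), each of its elements has a unique extension in $B_{Z_\beta^*}$. Moreover $G_{\alpha,\beta}$ decreases in $\beta$.

If $(X_\alpha)$ is a chain for $X$ and $Y=\ker h$ with $h\in X^*\setminus\{0\}$ is a closed hyperplane, then $(Y\cap X_\alpha)$ is a chain for $Y$. Only continuity at limits $\lambda$ needs an argument. If $h|_{X_\alpha}=0$ for all $\alpha<\lambda$, it is clear. Otherwise pick $\alpha_0<\lambda$ and $z\in X_{\alpha_0}$ with $h(z)=1$. If $x\in Y\cap X_\lambda$ and $x_n\to x$ with $x_n\in\bigcup_{\alpha<\lambda}X_\alpha$, then $x_n-h(x_n)z\in Y\cap\bigcup_{\alpha<\lambda}X_\alpha$ converges to $x$.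

**Proposition 5.** Let $X$ have density $\aleph_1$ with $B_{X^*}$ Valdivia and not Corson, and let $(X_\alpha)$ be a chain for $X$. It is impossible that $(X_\alpha)$ has (R) and that for every closed hyperplane $Y$ the ball $B_{Y^*}$ is Valdivia and the chain $(Y\cap X_\alpha)_\alpha$ has (R).

*Proof.* Assume the contrary. Write $B=B_{X^*}$, and let $C,r_\alpha,s_\alpha$ be as in Lemma 3, with $C$ shrunk so that the density condition of (R) holds at all $\alpha\in C$. Put $A=\bigcup_{\alpha\in C}r_\alpha(B)$. By Lemma 3(4) there is $f\in B\setminus A$; fix it. Put $f_\alpha=r_\alpha(f)$ for $\alpha\in C$. Then $f_\alpha|_{X_\alpha}=f|_{X_\alpha}$, $f_\alpha\ne f$ since $f_\alpha\in A$, and $f_{\alpha_n}\to f_\alpha$ when $\alpha_n\nearrow\alpha$ in $C$.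

**Step 1: on the line through $f$ and $f_\gamma$, only $f_\gamma$ is in $A$.** Precisely: *there is $\gamma_*$ such that for $\gamma\in C$, $\gamma\ge\gamma_*$ and $c\in\mathbb R$, $f+c(f-f_\gamma)\in A$ implies $c=-1$.* This will identify a limit point in Step 2.

Otherwise there are unboundedly many $\gamma\in C$ with some $c_\gamma\ne-1$ and $u_\gamma:=f+c_\gamma(f-f_\gamma)\in r_{\rho(\gamma)}(B)$, $\rho(\gamma)\in C$. For some $M\in\mathbb N$ we have $|c_\gamma|\le M$ and $|c_\gamma+1|\ge1/M$ for unboundedly many of these $\gamma$. Choose such $\gamma_1<\gamma_2<\cdots$ with $\gamma_{n+1}\ge\rho(\gamma_n)$ and, passing to a subsequence (which keeps these properties), $c_{\gamma_n}\to c$. Let $\beta=\sup\gamma_n\in C$. Then $u_{\gamma_n}\to u:=f+c(f-f_\beta)\in B$. Since $\rho(\gamma_n)\le\beta$, Lemma 3(2) gives $r_\beta u_{\gamma_n}=u_{\gamma_n}$, so $r_\beta u=u$. But $u|_{X_\beta}=f|_{X_\beta}$, so $r_\beta u=r_\beta f=f_\beta$ by Lemma 3(1). Hence $(1+c)(f-f_\beta)=0$ with $|1+c|\ge1/M$, so $f=f_\beta\in A$, a contradiction.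

**Step 2: the ball reaches half a step toward $f_\gamma$.** We show: *for every $\gamma\in C$, $\gamma\ge\gamma_*$, there is $\delta(\gamma)\in C$, $\delta(\gamma)>\gamma$, such that*
$$b\in B,\quad b|_{X_{\delta(\gamma)}}=f|_{X_{\delta(\gamma)}}\ \Longrightarrow\ b-\tfrac12(f-f_\gamma)\in B. \tag{5}$$
This is a statement about all $b$ that look like $f$ far enough out, and that is why it can be iterated later.

Let $h=f-f_\gamma\ne0$, $Y=\ker h$ and $Y_\alpha=Y\cap X_\alpha$. Since $h$ vanishes on $X_\gamma$, we have $X_\gamma\subset Y$. Let $s^Y_\alpha$ and $G^Y_{\alpha,\beta}$ be the sections from Lemma 3 and the sets (4) for the chain $(Y_\alpha)$, available for $\alpha$ in a club $C_Y\subset C$. Shrink $C_Y$ so that it consists of limit ordinals $\alpha>\gamma$ with $h|_{X_\alpha}\ne0$. Write $G^X_{\gamma,\beta}$ for the sets (4) of the chain $(X_\alpha)$. Fix $\alpha\in C_Y$ and let $q:B_{X_\alpha^*}\to B_{Y_\alpha^*}$ be restriction, a continuous surjection.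

**Step 2a: the section over $Y$ reproduces $f$,** that is, $s^Y_\alpha(f|_{Y_\alpha})=f|_Y$. This uses uniqueness in $X$. Let $\beta>\alpha$ and $b\in G^X_{\gamma,\beta}$. The functional $s^Y_\alpha(s_\gamma(b)|_{Y_\alpha})|_{Y_\beta}$ extends $s_\gamma(b)|_{Y_\alpha}$, hence extends $b$, because $X_\gamma\subset Y_\alpha$. Any Hahn–Banach extension of it to $X_\beta$ must be the unique extension $s_\gamma(b)|_{X_\beta}$ of $b$ in $B_{X_\beta^*}$. So $s^Y_\alpha(s_\gamma(b)|_{Y_\alpha})=s_\gamma(b)$ on $Y_\beta$. Both sides, restricted to $Y_\beta$, are continuous in $b$, and $G^X_{\gamma,\beta}$ is dense. So the equality holds for all $b\in B_{X_\gamma^*}$. Take $b=f|_{X_\gamma}$: then $s_\gamma(b)=f_\gamma$, and $f_\gamma|_Y=f|_Y$. As $\beta$ is arbitrary, Step 2a follows.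

**Step 2b: locating the lifts of $f|_{Y_\alpha}$.** This uses uniqueness in $Y$. For $\beta>\alpha$ let $\Lambda_\beta$ be the closure of $q^{-1}(G^Y_{\alpha,\beta})$ in $B_{X_\alpha^*}$. It is compact and decreasing in $\beta$. Moreover $q(\Lambda_\beta)=B_{Y_\alpha^*}$, because $q(\Lambda_\beta)$ is compact and contains the dense set $G^Y_{\alpha,\beta}$. Let
$$J_\beta=\{c\in\mathbb R:(f+ch)|_{X_\alpha}\in\Lambda_\beta\}.$$
It is compact since $h|_{X_\alpha}\ne0$. It is nonempty: some $b\in\Lambda_\beta$ has $q(b)=f|_{Y_\alpha}$, so $b-f|_{X_\alpha}$ vanishes on $Y_\alpha=\ker(h|_{X_\alpha})$ and lies in $\mathbb Rh|_{X_\alpha}$.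

Let $c\in J_\beta$ and, by metrizability of $B_{X_\alpha^*}$, choose $b_n\to(f+ch)|_{X_\alpha}$ with $q(b_n)\in G^Y_{\alpha,\beta}$. Both $s_\alpha(b_n)|_{Y_\beta}$ and $s^Y_\alpha(q(b_n))|_{Y_\beta}$ are extensions of $q(b_n)$ in $B_{Y_\beta^*}$, so they coincide. Let $n\to\infty$ and put $v=s_\alpha((f+ch)|_{X_\alpha})$. Since $q((f+ch)|_{X_\alpha})=f|_{Y_\alpha}$, Step 2a gives
$$v|_{Y_\beta}=s^Y_\alpha(f|_{Y_\alpha})|_{Y_\beta}=f|_{Y_\beta}.$$
So $v-f$ vanishes on $Y_\beta=\ker(h|_{X_\beta})$, and $v-f=c'h$ on $X_\beta$ for some $c'$. On $X_\alpha$ we have $v=f+ch$ and $h\ne0$, hence $c'=c$. Thus $v=f+ch$ on $X_\beta$, where $v$ does not depend on $\beta$.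

If $c\in\bigcap_{\beta>\alpha}J_\beta$, it follows that $f+ch=v$ on all of $X$. As $v\in r_\alpha(B)\subset A$, Step 1 gives $c=-1$. The $J_\beta$ are nonempty, compact and decreasing, so $\bigcap_\beta J_\beta=\{-1\}$. The compact sets $J_\beta\setminus(-\frac32,-\frac12)$ decrease to the empty set, so one of them is empty: there is $\beta>\alpha$ with $J_\beta\subset(-\frac32,-\frac12)$. Fix this $\beta$.

**Step 2c: a neighborhood of $f|_{X_\alpha}$.** *There is a neighborhood $O_\alpha$ of $f|_{X_\alpha}$ in $B_{X_\alpha^*}$ with $\|b-\frac12h|_{X_\alpha}\|\le1$ for $b\in O_\alpha$.* This passes from $f$ to functionals near $f$. Otherwise there are $b_n\to f|_{X_\alpha}$ in the metrizable space $B_{X_\alpha^*}$ violating this. As $q(\Lambda_\beta)=B_{Y_\alpha^*}$, there are $c_n$ with $b_n+c_nh|_{X_\alpha}\in\Lambda_\beta$. The $c_n$ are bounded; pass to a subsequence with $c_n\to c$. Then $(f+ch)|_{X_\alpha}\in\Lambda_\beta$, so $c\in J_\beta$, $c<-\frac12$, and $c_n<-\frac12$ eventually. Then $b_n-\frac12h|_{X_\alpha}$ is a convex combination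 of $b_n$ and $b_n+c_nh|_{X_\alpha}$, hence lies in $B_{X_\alpha^*}$, a contradiction.

**Step 2d: pressing down.** We make the neighborhoods uniform in $\alpha$. Since $\alpha$ is a limit, $\bigcup_{\alpha'<\alpha}X_{\alpha'}$ is dense in $X_\alpha$. By (T1), $O_\alpha$ contains a neighborhood of $f|_{X_\alpha}$ determined by finitely many vectors from some $X_{\delta_\alpha}$, $\delta_\alpha<\alpha$. So $b\in B_{X_\alpha^*}$ and $b|_{X_{\delta_\alpha}}=f|_{X_{\delta_\alpha}}$ imply $b\in O_\alpha$. This holds for every $\alpha\in C_Y$. By Fodor, $\delta_\alpha=\delta$ for stationarily many $\alpha\in C_Y$. If $b\in B$ agrees with $f$ on $X_\delta$, then $\|(b-\frac12h)|_{X_\alpha}\|\le1$ for unboundedly many $\alpha$, so $\|b-\frac12h\|\le1$. Increase $\delta$ to get $\delta(\gamma)\in C$ with $\delta(\gamma)>\gamma$. This proves (5).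

**Step 3: many half steps.** *If $n\ge0$, $\gamma_*\le\gamma_1<\dots<\gamma_{n+1}$ are in $C$, and $\gamma_{i+1}\ge\delta(\gamma_i)$ for $1\le i\le n$, then*
$$\tfrac12\sum_{i=1}^nf_{\gamma_i}+f_{\gamma_{n+1}}-\tfrac n2f\in B. \tag{6}$$
We use induction on $n$; $n=0$ is clear. Given $\gamma_1,\dots,\gamma_{n+2}$, the induction hypothesis for $\gamma_2,\dots,\gamma_{n+2}$ gives $b=\frac12\sum_{i=2}^{n+1}f_{\gamma_i}+f_{\gamma_{n+2}}-\frac n2f\in B$. Its coefficients sum to $1$, and all $f_{\gamma_i}$, $i\ge2$, agree with $f$ on $X_{\gamma_2}\supset X_{\delta(\gamma_1)}$. So $b=f$ on $X_{\delta(\gamma_1)}$. By (5), $b-\frac12(f-f_{\gamma_1})\in B$, which is (6) for $n+1$.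

**Step 4: the half steps add up beyond the ball.** Choose $\gamma_*\le\gamma_1<\gamma_2<\cdots$ in $C$ with $\gamma_{i+1}\ge\delta(\gamma_i)$, and let $\beta=\sup\gamma_i\in C$. Fix $n$, apply (6) to $\gamma_{k+1},\dots,\gamma_{k+n+1}$ and let $k\to\infty$. Since $f_{\gamma_i}\to f_\beta$ and $B$ is compact,
$$\big(\tfrac n2+1\big)f_\beta-\tfrac n2f=f_\beta-\tfrac n2(f-f_\beta)\in B\qquad\text{for all }n\in\mathbb N.$$
Boundedness of $B$ forces $f=f_\beta\in A$, a contradiction. $\square$

## 6. In $\ell_1(\omega_1)$ these hyperplanes see nothing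

Could the argument be pushed through without (R)? Take $X=\ell_1(\omega_1)$, $r_\alpha(x)=x1_{[0,\alpha)}$ on $[-1,1]^{\omega_1}$ and $f=1_{[0,\omega_1)}$, which is not in $A$. Here $f_\gamma=1_{[0,\gamma)}$ and $h=f-f_\gamma=1_{[\gamma,\omega_1)}$. We check that *the hyperplane $Y=\ker h$ has a Valdivia dual ball*, for every $\gamma<\omega_1$.

Every $\varphi\in B_{Y^*}$ is the restriction of some $x\in[-1,1]^{\omega_1}$, unique up to adding multiples of $h$. Put $k(\varphi)=x-x(\gamma)h\in\mathbb R^{\omega_1}$. Since $h(\gamma)=1$, this does not depend on the choice of $x$. Its coordinates are $\varphi(e_\xi)$ for $\xi<\gamma$ and $\varphi(e_\xi-e_\gamma)$ for $\xi\ge\gamma$, so $k$ is continuous. It is injective, hence an embedding. For any $F\subset\omega_1$ let $x'(\xi)=x(\xi)$ for $\xi\in F$, and, for $\xi\notin F$, $x'(\xi)=0$ if $\xi<\gamma$ and $x'(\xi)=x(\gamma)$ if $\xi\ge\gamma$. Then $x'\in[-1,1]^{\omega_1}$, $x'(\gamma)=x(\gamma)$, and $k(x'|_Y)=x'-x(\gamma)h=k(\varphi)1_F$. So the image of $k$ is closed under truncation to arbitrary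 sets $F$. Truncations to finite $F$ converge to $k(\varphi)$, so points of countable support are dense.

The exact point where the proof of Proposition 5 stops is Step 2b, where two extensions of $q(b_n)$ were declared equal. Let $\alpha>\gamma$. Truncation to $[0,\alpha)$ gives the section $s^Y_\alpha$. Since $k(f|_Y)=f-h=f_\gamma$ is supported in $[0,\alpha)$, we get $s^Y_\alpha(f|_{Y_\alpha})=f|_Y$, which takes the value $0$ at $e_\gamma-e_\alpha\in Y$. But $s_\alpha(f|_{X_\alpha})=1_{[0,\alpha)}$ takes the value $1$ there, and both extend $f|_{Y_\alpha}$. Nor is there a better functional nearby. Let $\varphi\in B_{Y_\alpha^*}$ be represented by $x\in[-1,1]^{[0,\alpha)}$. Then $x$ may be extended by any value in $[-1,1]$ at $\alpha$, so $w_\varphi(e_\gamma-e_\alpha)\ge2$. When (R) fails, another subspace is needed.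

## 7. Failure of (R): an approximate cube over one functional

The first lemma makes the failure of (R) uniform.

**Lemma 6.** If a chain $(Z_\alpha)$ fails (R), there are a separable $S_0\subset Z$, $\varphi_0\in B_{S_0^*}$, $\varepsilon>0$, a stationary set $E_0$ of limit ordinals and unit vectors $t_\alpha\in Z$ $(\alpha\in E_0)$ with $S_0\subset Z_\alpha$ and $w_\varphi(t_\alpha)\ge\varepsilon$ for every $\varphi\in B_{Z_\alpha^*}$ extending $\varphi_0$.

*Proof.* The set of limit $\alpha$ at which the density condition fails is stationary. For such $\alpha$ there are $t_\alpha\in Z$, $n_\alpha\in\mathbb N$ and a nonempty open $O_\alpha\subset B_{Z_\alpha^*}$ on which $w_\varphi(t_\alpha)\ge1/n_\alpha$. Then $t_\alpha\ne0$, and by (W3) we may normalize $\|t_\alpha\|=1$, changing $n_\alpha$. As $D_{<\alpha}$ is dense in $Z_\alpha$, (T1) lets us shrink $O_\alpha$ to a nonempty set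
$$O_\alpha=\{\varphi\in B_{Z_\alpha^*}:|\varphi(d_i)-c_i|<\tau,\ i\le m\},\qquad d_i\in D_{<\alpha},\quad c_i,\tau\text{ rational}.$$
(If $\varphi_1\in O_\alpha$ and the old set contains $\{|\varphi(d_i)-\varphi_1(d_i)|<2\tau,\ i\le m\}$, take rational $c_i$ with $|c_i-\varphi_1(d_i)|<\tau$.) By (F), the data $(m,(d_i),(c_i),\tau,n_\alpha)$ are constant on a stationary set $E_0$. Let $S_0=\operatorname{span}\{d_i\}$, $\varepsilon=1/n$ with $n$ the constant value of $n_\alpha$, and $\varphi_0=\varphi_*|_{S_0}$ for some $\varphi_*\in O_{\alpha_*}$, $\alpha_*\in E_0$. For $\alpha\in E_0$ we have $d_i\in Z_\alpha$, so $S_0\subset Z_\alpha$. Any extension of $\varphi_0$ in $B_{Z_\alpha^*}$ satisfies the inequalities defining $O_\alpha$, so it lies in $O_\alpha$. $\square$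

At this point each $t_\alpha$ has an interval of length $\ge\varepsilon$, but the interval $[L_\varphi(t_\alpha),R_\varphi(t_\alpha)]$ moves with $\varphi$. We now enlarge $S_0$ so that it hardly moves. The idea is to drive $R$ as low and $L$ as high as possible, up to a small error, with one fixed functional on a separable space. After that, all extensions have nearly the same interval.

**Lemma 7.** Let a chain $(Z_\alpha)$ for $Z$ fail (R), and let $\Omega$ be a set with $|\Omega|=\aleph_1$ and $\kappa:\Omega\to\{0,1,2,\dots\}$. There are a separable subspace $S\subset Z$, $u\in B_{S^*}$, vectors $x_\omega\in Z$ and reals $m_\omega$ $(\omega\in\Omega)$ such that, with $\Theta_\omega(\psi):=\psi(x_\omega)-m_\omega$: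

* (out) if $\psi\in B_{Z^*}$ and $\psi|_S=u$, then $|\Theta_\omega(\psi)|\le1+2^{-\kappa(\omega)}/100$ for all $\omega$;
* (in) for every $\Theta\in[-1,1]^\Omega$ there is $\psi_\Theta\in B_{Z^*}$ with $\psi_\Theta|_S=u$ and $\Theta_\omega(\psi_\Theta)=\Theta_\omega$ for all $\omega$.

In $Z=\ell_1(\Omega)$ one has this with $S=\{0\}$, $x_\omega=e_\omega$, $m_\omega=0$ and no error in (out).

*Proof.* Take $S_0,\varphi_0,\varepsilon,E_0,t_\alpha$ from Lemma 6 and put $\delta_k=2^{-k}\varepsilon/1000$. For $\alpha\in E_0$, a separable $S'\subset Z_\alpha$ with $S'\supset S_0$, and $\varphi'\in B_{S'^*}$ extending $\varphi_0$, put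
$$R^-_\alpha(\varphi')=\inf R_\varphi(t_\alpha),\qquad L^+_\alpha(\varphi')=\sup L_\varphi(t_\alpha),\qquad\text{over all }\varphi\in B_{Z_\alpha^*}\text{ extending }\varphi'.$$
Both lie in $[-1,1]$. When $\varphi'$ is extended, there are fewer $\varphi$, so $R^-_\alpha$ does not decrease and $L^+_\alpha$ does not increase.

**Step 1: one upper step.** We show how to make $\psi(t_\alpha)\le R^-_\alpha(\varphi')+\delta$ hold for all extensions $\psi$ of a slightly larger functional. Let $S'\supset S_0$ be separable, $\varphi'\in B_{S'^*}$ extend $\varphi_0$, $E'\subset E_0$ be stationary and $\delta>0$. For $\alpha\in E'$ with $S'\subset Z_\alpha$ (all but countably many) choose $\varphi^\alpha\in B_{Z_\alpha^*}$ extending $\varphi'$ with $R_{\varphi^\alpha}(t_\alpha)<R^-_\alpha(\varphi')+\delta$. The function $s\mapsto\varphi^\alpha(s)+\|t_\alpha-s\|$ is continuous on $Z_\alpha$ with infimum $R_{\varphi^\alpha}(t_\alpha)$, and $D_{<\alpha}$ is dense in $Z_\alpha$. So there are $s\in D_{<\alpha}$ and a rational $\rho$ with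
$$\varphi^\alpha(s)<\rho,\qquad\rho+\|t_\alpha-s\|<R^-_\alpha(\varphi')+\delta.$$
By (F), $s$ and $\rho$ are constant on a stationary $E''\subset E'$ (consisting of $\alpha$ with $S'\subset Z_\alpha$). Let $S''=\overline{\operatorname{span}}(S'\cup\{s\})$, which is contained in $Z_\alpha$ for $\alpha\in E''$. Let $\varphi''=\varphi^{\alpha_*}|_{S''}$ for one $\alpha_*\in E''$. Then $\varphi''$ extends $\varphi'$ and $\varphi''(s)<\rho$. For *every* $\alpha\in E''$ and $\psi\in B_{Z^*}$ extending $\varphi''$,
$$\psi(t_\alpha)\le\psi(s)+\|t_\alpha-s\|<\rho+\|t_\alpha-s\|<R^-_\alpha(\varphi')+\delta.$$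

**Step 2: one lower step.** Symmetrically, choose $\varphi^\alpha$ extending $\varphi'$ with $L_{\varphi^\alpha}(t_\alpha)>L^+_\alpha(\varphi')-\delta$, and then $s\in D_{<\alpha}$ and a rational $\rho$ with $\varphi^\alpha(s)>\rho$ and $\rho-\|t_\alpha-s\|>L^+_\alpha(\varphi')-\delta$. Press down, and define $E'',S'',\varphi''$ as before. For $\alpha\in E''$ and $\psi\in B_{Z^*}$ extending $\varphi''$ we get $\psi(t_\alpha)\ge\psi(s)-\|t_\alpha-s\|>L^+_\alpha(\varphi')-\delta$.

**Step 3: the base functional $u$.** We iterate, to have all errors $\delta_k$ available. Starting from $(S_0,\varphi_0,E_0)$, perform an upper and a lower step successively with $\delta=\delta_k$, for $k=0,1,2,\dots$. This gives increasing separable subspaces with functionals extending each other, and stationary sets $E_0\supset E^{(0)}\supset E^{(1)}\supset\cdots$, where $E^{(k)}$ is obtained after the two steps with $\delta_k$. Let $S$ be the closure of the union of these subspaces and $u\in B_{S^*}$ the common extension. For $\alpha\in E_0$ with $S\subset Z_\alpha$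 put $r_\alpha=R^-_\alpha(u)$ and $l_\alpha=L^+_\alpha(u)$. By monotonicity of $R^-_\alpha$ and $L^+_\alpha$, for $\alpha\in E^{(k)}$ with $S\subset Z_\alpha$ and $\psi\in B_{Z^*}$ extending $u$:
$$l_\alpha-\delta_k\le\psi(t_\alpha)\le r_\alpha+\delta_k. \tag{7}$$
For every $\varphi\in B_{Z_\alpha^*}$ extending $u$, by definition
$$L_\varphi(t_\alpha)\le l_\alpha,\qquad r_\alpha\le R_\varphi(t_\alpha). \tag{8}$$
Such $\varphi$ exist, and they extend $\varphi_0$. By (2) and (7), $[L_\varphi(t_\alpha),R_\varphi(t_\alpha)]\subset[l_\alpha-\delta_k,r_\alpha+\delta_k]$, so $\varepsilon\le w_\varphi(t_\alpha)\le r_\alpha-l_\alpha+2\delta_k$. That is, $r_\alpha-l_\alpha\ge\varepsilon-2\delta_k>0$ for $\alpha\in E^{(k)}$ with $S\subset Z_\alpha$.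

**Step 4: the vectors, and (out).** We rescale $[l_\alpha,r_\alpha]$ to $[-1,1]$. Enumerate $\Omega=\{\omega_\xi:\xi<\omega_1\}$ injectively and choose recursively strictly increasing $\alpha_\xi\in E^{(\kappa(\omega_\xi))}$ with $S\subset Z_{\alpha_\xi}$ and $t_{\alpha_\eta}\in Z_{\alpha_\xi}$ for all $\eta<\xi$. This is possible since each $E^{(k)}$ is unbounded. With $\alpha=\alpha_\xi$ set
$$x_{\omega_\xi}=\frac{2}{r_\alpha-l_\alpha}\,t_\alpha,\qquad m_{\omega_\xi}=\frac{r_\alpha+l_\alpha}{r_\alpha-l_\alpha},\qquad\text{so}\qquad\Theta_{\omega_\xi}(\psi)=\frac{2\psi(t_\alpha)-r_\alpha-l_\alpha}{r_\alpha-l_\alpha}.$$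
Thus $\Theta_{\omega_\xi}(\psi)$ runs through $[-1,1]$ as $\psi(t_\alpha)$ runs through $[l_\alpha,r_\alpha]$. By (7), with $k=\kappa(\omega_\xi)$,
$$|\Theta_{\omega_\xi}(\psi)|\le1+\frac{2\delta_k}{r_\alpha-l_\alpha}\le1+\frac{2\delta_k}{\varepsilon-2\delta_k}=1+\frac{2^{-k}}{500-2^{-k}}\le1+\frac{2^{-k}}{499},$$
which gives (out).

**Step 5: (in).** We prescribe the coordinates one at a time. Let $T_\xi=\overline{\operatorname{span}}(S\cup\{t_{\alpha_\eta}:\eta<\xi\})$ for $\xi\le\omega_1$. For $\xi<\omega_1$ we have $T_\xi\subset Z_{\alpha_\xi}$. We construct functionals of norm $\le1$ on the $T_\xi$, extending each other, starting with $u$ on $T_0=S$. Given the functional on $T_\xi$, extend it to $\varphi\in B_{Z_{\alpha_\xi}^*}$. The value at $t_{\alpha_\xi}$ prescribed by $\Theta_{\omega_\xi}$ lies in $[l_{\alpha_\xi},r_{\alpha_\xi}]$, which by (8) is contained in $[L_\varphi(t_{\alpha_\xi}),R_\varphi(t_{\alpha_\xi})]$. By (2) it is attained by an extension of $\varphi$ in $B_{Z^*}$; restrict that extension to $T_{\xi+1}$. At limits take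 unions and closures. Finally extend from $T_{\omega_1}$ to $Z$ by Hahn–Banach. $\square$

## 8. A subspace without continuous sections

**Proposition 8.** If some chain for $Z$ fails (R), then $Z$ has a subspace $Y$ of density $\le\aleph_1$ with $B_{Y^*}$ not Valdivia.

By Lemma 3 it is enough to find $Y$ with a chain $(Y_\alpha)$ such that no restriction map $B_{Y^*}\to B_{Y_\alpha^*}$ has a continuous section. We shall find functionals $\varphi^{1,n}$ and $\varphi^{-1,n}$ on $Y_\alpha$ with the same limit as $n\to\infty$, and a vector $a\in Y$ at which every continuous section must give $\varphi^{1,n}$ a value above a gap and $\varphi^{-1,n}$ a value below it.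

**Three numbers.** For $\theta\in\mathbb R^3$ (or for a triple of vectors) put $\sigma(\theta)=\theta_1+\theta_2+\theta_3$ and $\lambda_k(\theta)=\sigma(\theta)-3\theta_k$, $k=1,2,3$. Let $v^i\in\{-1,1\}^3$ have $i$-th coordinate $-1$ and the others $1$. Then
$$\lambda_1+\lambda_2+\lambda_3=0,\qquad\lambda_k(v^i)=1-3(1-2\delta_{ik})=6\delta_{ik}-2,\qquad\sigma(v^i)=1,\qquad|\lambda_k(\theta)|\le4\max_l|\theta_l|, \tag{9}$$
since $\lambda_k$ has coefficients $-2,1,1$. On the cube $[-1,1]^3$ the maximum of $\lambda_i$ is $4$. It is attained only at $v^i$, and there $\sigma=1$.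

**How the construction works when (out) has no error,** as in $\ell_1(\Omega)$. For each $j<\omega_1$ take triples $g_{j,n}$, $n\ge0$, of cube coordinates, with values $\Theta_{j,n}\in[-1,1]^3$. The vector $a_j=\sigma(g_{j,0})$ is the one whose value we want to force. For $n\ge1$ and a small weight $\varepsilon_n$, consider $\lambda_k(\varepsilon_ng_{j,0}+g_{j,n})$. To this we add a *message*: a number $w^i_{n,k}=-(1+\varepsilon_n)\lambda_k(v^i)$, where $i\in\{1,2,3\}$ can be chosen. Call the sum $y_{j,n,k}$. At $k=i$ its value is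
$$\varepsilon_n\lambda_i(\Theta_{j,0})+\lambda_i(\Theta_{j,n})-4(1+\varepsilon_n)\le0 .$$
Suppose that the functional on $Y_\alpha$ is the same in the limit for all three messages, $i=1,2,3$. By continuity of the section, the extended limit functional then has values $\le0$ at all three of $y_{j,n,1},y_{j,n,2},y_{j,n,3}$. These vectors add up to $0$, so all three values are $0$. Near the limit, along the sequence for $i=1$, we are therefore close to equality, so $\Theta_{j,0}$ is close to $v^1$ and the value at $a_j$ is close to $1$. Changing all signs gives a value close to $-1$.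

Two things remain to be arranged. First, the message must be *sent to $y_{j,n,k}$ but invisible on $Y_\alpha$ in the limit*. It is carried by coordinates $e$ that are not in $Y_\alpha$. Instead, $Y_\alpha$ contains the sums $d_m+e$, $m=1,2,\dots$. For $m<N$ the value at $d_m$ cancels that at $e$, and for $m\ge N$ it is $\pm1$ alternately. The bounds $|d_m|\le1$ for large even and odd $m$ then pin $e$ exactly. As $N\to\infty$ the message disappears from $Y_\alpha$. Second, the earlier vectors $y_{j',n,k}$, $j'<\alpha$, are in $Y_\alpha$ and receive a message too. To keep the information at $j$ apart from that at $j'$, messages travel along unit vectors $p_j\in\mathbb R^2$ that are pairwise not parallel: index $j'$ receives $c=\langle p_{j'},p_j\rangle$ times the message, and $|c|<1$ for $j'\ne j$. A message weakened by $|c|<1$ can, as soon as $|c|(1+\varepsilon_n)\le1$, be compensated with $g_{j',n}$ alone, without touching $a_{j'}$. Two coordinates are needed because unit vectors of $\mathbb R^1$ are all parallel.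

Now the proof, with the errors of (out).

*Proof of Proposition 8.* **Step 1: the coordinates.** We choose the error exponents $\kappa$ so that each error is harmless where it enters. Let $\Omega$ be the disjoint union of three families of indices, with names for the vectors $x_\omega$ of Lemma 7:

* $e(n,k,\tau)$, $n\ge1$, $k,\tau\in\{1,2\}$: $\kappa=0$, vector $e^\tau_{n,k}$; put $e^\tau_{n,3}:=-e^\tau_{n,1}-e^\tau_{n,2}$;
* $d(n,k,\tau,m)$, $n,m\ge1$, $k,\tau\in\{1,2\}$: $\kappa=m$, vector $d^\tau_{n,k,m}$;
* $g(j,n,l)$, $j<\omega_1$, $n\ge0$, $l\in\{1,2,3\}$: $\kappa=n$, vector $g_{j,n,l}$; the triple is $g_{j,n}=(g_{j,n,1},g_{j,n,2},g_{j,n,3})$.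

Then $|\Omega|=\aleph_1$, and Lemma 7 gives $S$, $u$, $x_\omega$, $m_\omega$. By (in), the $x_\omega$ are linearly independent: if a finite sum $\sum v_\omega x_\omega$ is $0$, then $\sum v_\omega(\Theta_\omega+m_\omega)=0$ for all $\Theta\in[-1,1]^\Omega$, so all $v_\omega=0$. Hence there is a linear map $m:\operatorname{span}\{x_\omega\}\to\mathbb R$ with $m(x_\omega)=m_\omega$. For a functional $\psi$ that is defined at $v\in\operatorname{span}\{x_\omega\}$, write
$$N_\psi(v)=\psi(v)-m(v)$$
for the *normalized value*; it is linear in $v$. If $\psi\in B_{Z^*}$ extends $u$, then $N_\psi(x_\omega)=\Theta_\omega(\psi)$, so $N_\psi(\sum v_\omega x_\omega)=\sum v_\omega\Theta_\omega(\psi)$.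

**Step 2: the subspace.** Let $\varepsilon_n=2^{-n}$ and $p_j=(p_j^1,p_j^2)=(\cos\theta_j,\sin\theta_j)$ with distinct $\theta_j\in[0,\pi)$, $j<\omega_1$. Then $|p_j|=1$ and $|\langle p_i,p_j\rangle|=|\cos(\theta_i-\theta_j)|<1$ for $i\ne j$. Put
$$a_j=\sigma(g_{j,0}),\qquad y_{j,n,k}=\varepsilon_n\lambda_k(g_{j,0})+\lambda_k(g_{j,n})+8\sum_{\tau=1}^2p_j^\tau e^\tau_{n,k}\quad(n\ge1,\ k=1,2,3),$$
$$z^\tau_{n,k,m}=d^\tau_{n,k,m}+e^\tau_{n,k}\quad(n,m\ge1,\ k,\tau\in\{1,2\}).$$
By (9) and the definition of $e^\tau_{n,3}$,
$$y_{j,n,1}+y_{j,n,2}+y_{j,n,3}=0. \tag{10}$$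
Let $Y_\alpha$ be the closed span of $S$, all $z^\tau_{n,k,m}$, and all $a_j,y_{j,n,k}$ with $j<\alpha$. Let $Y=\bigcup_{\alpha<\omega_1}Y_\alpha$. This is a closed subspace with chain $(Y_\alpha)$.

Suppose $B_{Y^*}$ is Valdivia. By Lemma 3 there are $\alpha<\omega_1$ and a continuous $s:B_{Y_\alpha^*}\to B_{Y^*}$ with $s(\varphi)|_{Y_\alpha}=\varphi$. Put $j:=\alpha$; then $a_j,y_{j,n,k}\in Y$. For $n\ge1$ and $i,k\in\{1,2,3\}$ let
$$w^i_{n,k}=-(1+\varepsilon_n)\lambda_k(v^i)=-(1+\varepsilon_n)(6\delta_{ik}-2),\qquad\text{so}\quad\sum_kw^i_{n,k}=0,\quad|w^i_{n,k}|\le4(1+\varepsilon_n)\le6.$$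

**Step 3: the test functionals on $Y_\alpha$.** We write them as points of the cube. For $\varsigma=\pm1$, $n\ge1$, $i\in\{1,2,3\}$, $N\ge1$ let $\Theta^{\varsigma,n,i,N}\in[-1,1]^\Omega$ be $\varsigma$ times the following point. For the triples we list the vector $\Theta_{j',n'}\in\mathbb R^3$ of the entries at $g(j',n',l)$, $l=1,2,3$.

* At $e(n,k,\tau)$: $p_j^\tau w^i_{n,k}/8$; at $e(n',k,\tau)$ with $n'\ne n$: $0$.
* At $d(n,k,\tau,m)$: $-p_j^\tau w^i_{n,k}/8$ if $m<N$, and $(-1)^m$ if $m\ge N$; at $d(n',k,\tau,m)$ with $n'\ne n$: $0$.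
* For $j'\ge\alpha$: $\Theta_{j',n'}=0$ for all $n'$.
* For $j'<\alpha$, with $c=\langle p_{j'},p_j\rangle$, so $|c|<1$:
  * Case 1, $|c|(1+\varepsilon_n)\le1$: $\Theta_{j',n}=c(1+\varepsilon_n)v^i$, and $\Theta_{j',n'}=0$ for all $n'\ne n$, including $n'=0$;
  * Case 2, $|c|(1+\varepsilon_n)>1$: $\Theta_{j',0}=\Theta_{j',n}=c\,v^i$, and $\Theta_{j',n'}=-c\,\varepsilon_{n'}v^i$ for $n'\ne0,n$.

All entries lie in $[-1,1]$. Let $\varphi^{\varsigma,n,i,N}=\psi_\Theta|_{Y_\alpha}$ with $\Theta=\Theta^{\varsigma,n,i,N}$ and $\psi_\Theta$ from (in). Because $\sum_kw^i_{n,k}=0$, the vector $e^\tau_{n,k}$ has normalized value $\varsigma p_j^\tau w^i_{n,k}/8$ also for $k=3$. The values of $\varphi^{\varsigma,n,i,N}$ on the generators of $Y_\alpha$ are as follows.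

* On $S$ it is $u$.
* $N(y_{j',n',k})=0$ for all $j'<\alpha$, $n'\ge1$ and $k$. For $n'=n$: in both cases $\varepsilon_n\Theta_{j',0}+\Theta_{j',n}=c(1+\varepsilon_n)v^i$ up to the factor $\varsigma$, and the message contributes $8\sum_\tau p_{j'}^\tau p_j^\tau w^i_{n,k}/8=c\,w^i_{n,k}$. So the value is $\varsigma[c(1+\varepsilon_n)\lambda_k(v^i)+c\,w^i_{n,k}]=0$. For $n'\ne n$ there is no message. The value is $0$ in Case 1 and $\varsigma[\varepsilon_{n'}c\lambda_k(v^i)-c\varepsilon_{n'}\lambda_k(v^i)]=0$ in Case 2.
* $N(a_{j'})=0$ in Case 1, and $N(a_{j'})=\varsigma c\,\sigma(v^i)=\varsigma c$ in Case 2.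
* $N(z^\tau_{n',k,m})=0$ if $n'\ne n$ or $m<N$, and $N(z^\tau_{n,k,m})=\varsigma\big((-1)^m+p_j^\tau w^i_{n,k}/8\big)$ for $m\ge N$.

**Step 4: two limits.** The message, then the sign, must disappear. By (T1), functionals in $B_{Y_\alpha^*}$ that converge on the generators converge in $B_{Y_\alpha^*}$. Hence, as $N\to\infty$, $\varphi^{\varsigma,n,i,N}\to\varphi^{\varsigma,n}\in B_{Y_\alpha^*}$. This limit is *independent of $i$*: it is $u$ on $S$, its normalized values are $0$ at all $y$'s and $z$'s, and $0$ or $\varsigma c$ at $a_{j'}$, where the case distinction depends only on $n$ and $j'$. As $n\to\infty$, $\varphi^{\varsigma,n}\to\varphi^\infty$, *independent of $\varsigma$*: for each fixed $j'<\alpha$ we have $|c|<1$, so Case 1 holds for all large $n$. The functional $\varphi^\infty$ is $u$ on $S$, and all its normalized values at the generators $a_{j'}$, $y_{j',n',k}$, $z^\tau_{n',k,m}$ are $0$.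

**Step 5: the message is pinned.** Let $\varsigma=1$ and fix $n$. Put $\psi=s(\varphi^{1,n})$. By continuity of $s$, $\psi=\lim_Ns(\varphi^{1,n,i,N})$ for each $i=1,2,3$. For given $i,N$ extend $s(\varphi^{1,n,i,N})$ to $\tilde\psi\in B_{Z^*}$ and write $\Theta=\Theta(\tilde\psi)$. Since $\tilde\psi|_S=u$, (out) applies. For $m\ge N$ and $k,\tau\in\{1,2\}$, the value at $z^\tau_{n,k,m}$ gives
$$\Theta_{d(n,k,\tau,m)}+\Theta_{e(n,k,\tau)}=(-1)^m+p_j^\tau w^i_{n,k}/8,\qquad|\Theta_{d(n,k,\tau,m)}|\le1+2^{-m}/100.$$
Even $m$ gives $\Theta_{e(n,k,\tau)}\ge p_j^\tau w^i_{n,k}/8-2^{-m}/100$, and odd $m$ gives $\Theta_{e(n,k,\tau)}\le p_j^\tau w^i_{n,k}/8+2^{-m}/100$. Letting $m\to\infty$, $\Theta_{e(n,k,\tau)}=p_j^\tau w^i_{n,k}/8$ for $k,\tau\in\{1,2\}$. Since $\sum_kw^i_{n,k}=0$, we have $N_{\tilde\psi}(e^\tau_{n,k})=p_j^\tau w^i_{n,k}/8$ for $k=3$ too. As $|p_j|=1$, the vector $y_{j,n,k}$ receives the full message $w^i_{n,k}$. For $k=i$, where $w^i_{n,i}=-4-4\varepsilon_n$,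
$$N_{\tilde\psi}(y_{j,n,i})=\varepsilon_nA+B-4-4\varepsilon_n,\qquad A=\lambda_i(\Theta_{j,0}),\quad B=\lambda_i(\Theta_{j,n}). \tag{11}$$

**Step 6: the three upper bounds force near equality.** By (out), $|\Theta_{g(j,0,l)}|\le1.01$ and $|\Theta_{g(j,n,l)}|\le1+\varepsilon_n/100$. By (9), $A\le4.04$ and $B\le4+0.04\,\varepsilon_n$. Therefore $N_{\tilde\psi}(y_{j,n,i})\le0.08\,\varepsilon_n$. As $y_{j,n,i}\in Y$, this is a bound on the normalized value under $s(\varphi^{1,n,i,N})$. Letting $N\to\infty$, $N_\psi(y_{j,n,i})\le0.08\,\varepsilon_n$. This holds for $i=1,2,3$ with *the same* $\psi$. By (10), $\sum_iN_\psi(y_{j,n,i})=0$, so also $N_\psi(y_{j,n,i})\ge-0.16\,\varepsilon_n$.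

Now take $i=1$. For all large $N$ we have $N_{\tilde\psi}(y_{j,n,1})\ge-0.17\,\varepsilon_n$, so by (11)
$$\varepsilon_nA\ge-0.17\,\varepsilon_n+4+4\varepsilon_n-B\ge(-0.17+4-0.04)\,\varepsilon_n=3.79\,\varepsilon_n,$$
that is, $-2\Theta_{g(j,0,1)}+\Theta_{g(j,0,2)}+\Theta_{g(j,0,3)}\ge3.79$. As $|\Theta_{g(j,0,l)}|\le1.01$, this gives $\Theta_{g(j,0,2)},\Theta_{g(j,0,3)}\ge3.79-3.03=0.76$. Hence $N_{\tilde\psi}(a_j)=\sigma(\Theta_{j,0})\ge1.52-1.01\ge\frac12$. Letting $N\to\infty$,
$$N_{s(\varphi^{1,n})}(a_j)\ge\tfrac12\qquad\text{for all }n\ge1.$$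

**Step 7: the opposite sign, and the contradiction.** For $\varsigma=-1$ apply Steps 5 and 6 to $-\Theta$ in place of $\Theta$. The bounds (out) are symmetric, normalized values are linear in $\Theta$, and the equations from the $z$'s change sign. This gives $N_{s(\varphi^{-1,n})}(a_j)\le-\frac12$ for all $n$. As $n\to\infty$, both $s(\varphi^{1,n})$ and $s(\varphi^{-1,n})$ converge to $s(\varphi^\infty)$ by continuity of $s$. So $N_{s(\varphi^\infty)}(a_j)$ would be both $\ge\frac12$ and $\le-\frac12$, a contradiction. Hence $B_{Y^*}$ is not Valdivia. $\square$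

For $Z=\ell_1(\omega_1)$, whose standard chain fails (R), Proposition 8 yields the subspace that Section 2 asked for.

## 9. Proof of Theorem 1

Let $X$ satisfy the hypotheses of Theorem 1 and suppose $B_{X^*}$ is not Corson. By Lemma 4 there is a subspace $X'\subset X$ of density $\aleph_1$ with $B_{X'^*}$ not Corson. Every subspace of $X'$ has density $\le\aleph_1$. If its density is $\aleph_1$, its dual ball is Valdivia by hypothesis. If it is separable, its dual ball is metrizable, hence Corson and Valdivia. So all subspaces of $X'$, including $X'$ itself and its hyperplanes, have Valdivia dual balls.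

Fix a chain $(X'_\alpha)$ for $X'$. By Proposition 5, either $(X'_\alpha)$ fails (R), in which case put $Z=X'$; or for some closed hyperplane $Y$ of $X'$ the chain $(Y\cap X'_\alpha)$ fails (R), in which case put $Z=Y$. By Proposition 8, $Z$ has a subspace whose dual ball is not Valdivia. But that is a subspace of $X'$, a contradiction. Hence $B_{X^*}$ is Corson. If $B_{Y^*}$ is Valdivia for every subspace $Y\subset X$, the hypotheses hold (take $Y=X$ for the first one), so the answer to the question is yes. $\blacksquare$
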